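# Every dynamical pair over a number field is quasi-adelic

## 1. The trivial measure at almost every prime: a first guess and two tests

Take a one-parameter family of rational maps $f_t(z)$ and a marked point $c(t)$, with coefficients in a number field. Follow the marked point: $r_n(t)=f_t^n(c(t))$ is a rational function of the parameter. At each place $v$, pull back a standard probability measure by $r_n$, normalize, and let $n\to\infty$. This gives a measure $\mu_v$ on the parameter line, one for each place.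

All the data involve finitely many coefficients. At all but finitely many primes these coefficients are integral and the ones that matter are units. So the natural first guess is that **nothing happens at almost every prime**: $\mu_v$ is the trivial measure for all but finitely many $v$. Such a collection is called adelic. We shall see that the guess is right for $z^2+t$ and wrong, at every single prime, for $z(z+1)/(z+t)$. The question is what remains of it: is the *total* deviation from the trivial measure, summed over all places, always finite? This property is called quasi-adelic, and the answer will be yes.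

### Precise setting

Throughout, $k$ is a number field with set of places $\mathcal M_k$, and $N_v=[k_v:\mathbb Q_v]/[k:\mathbb Q]$. The absolute value $|\cdot|_v$ extends the standard one of $\mathbb Q_v$, so the product formula reads $\sum_vN_v\log|x|_v=0$ for $x\in k^*$. $\mathbb C_v$ is the completion of an algebraic closure of $k_v$. Norms $\|\cdot\|_v$ are max norms. When only one place is in play we drop $v$.

**The Berkovich line.** For archimedean $v$, $\mathbb P^{1,an}_v=\mathbb P^1(\mathbb C)$. For non-archimedean $v$, the points of $\mathbb A^{1,an}_v$ are the multiplicative seminorms on $\mathbb C_v[z]$ extending $|\cdot|_v$. Type I points are the evaluations at $a\in\mathbb C_v$ (and $\infty$). The point $\zeta(a,\rho)$, $\rho>0$, is the sup norm on the disc $D(a,\rho)=\{|z-a|\le\rho\}$; it is of type II or III according to whether $\rho\in|\mathbb C_v^*|$ or not. The Gauss point is $\zeta=\zeta(0,1)$. We use these textbook facts: $\mathbb P^{1,an}_v$ is compact and uniquely path-connected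 (a tree), type I points are dense, and the open discs $\{|z-a|<\rho\}$ form a neighborhood base of the type I point $a$.

**Standard measure and Laplacian.** $\lambda_v$ is the Dirac mass at $\zeta$ for non-archimedean $v$, and normalized Haar measure on the unit circle for archimedean $v$. The Laplacian $\Delta$ is normalized by $\Delta\log^+|z|=\lambda_v-\delta_\infty$; thus $\Delta\log|z|=\delta_0-\delta_\infty$, and for archimedean $v$ it is $\frac1{2\pi}$ times the usual Laplacian.

**Adelic and quasi-adelic.** Let $\mu=\{\mu_v\}$ be a collection of probability measures on the $\mathbb P^{1,an}_v$. A *continuous potential* of $\mu_v$ is a function $g_v$ on $\mathbb A^{1,an}_v$ with $\Delta g_v=\mu_v-\delta_\infty$ such that $g_v-\log^+|z|_v$ extends continuously to $\mathbb P^{1,an}_v$. It is unique up to an additive constant if it exists. The collection $\mu$ is *adelic* if every $\mu_v$ has a continuous potential and $g_v=\log^+|z|_v$ (equivalently $\mu_v=\lambda_v$) for all but finitely many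 $v$. It is *quasi-adelic* if every $\mu_v$ has a continuous potential and the potentials can be chosen with
$$\sum_{v}N_v\sup_{\mathbb P^{1,an}_v}\big|g_v-\log^+|z|_v\big|<\infty .$$
Adelic implies quasi-adelic.

*Example.* Let $k=\mathbb Q$, $\mu_\infty=\lambda_\infty$, and at a prime $p$ let $\mu_p$ be the Dirac mass at $\zeta(0,\rho_p)$, $0<\rho_p\le1$. A potential is $\log\max(|z|,\rho_p)$; its difference from $\log^+|z|$ runs from $-\log\frac1{\rho_p}$ (at $z=0$) to $0$ (for $|z|\ge1$). With $\log\frac1{\rho_p}=p^{-2}$ the collection is quasi-adelic and not adelic. With $\log\frac1{\rho_p}=1$ for all $p$ it is not quasi-adelic: the oscillation is $1$, so the sup is at least $\frac12$ whatever constant is added.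

**Pull-backs.** A nonconstant rational map $r$ of degree $D$ over $k$ acts on $\mathbb P^{1,an}_v$ with local multiplicities $m_r(x)$, and $r^*\lambda_v$ is the positive measure of mass $D$ with $\int\varphi\,d(r^*\lambda_v)=\int\sum_{r(x)=y}m_r(x)\varphi(x)\,d\lambda_v(y)$ for continuous $\varphi$. For example, $r=t^D$ fixes the Gauss point with multiplicity $D$ and no other point maps there, so $r^*\lambda_v=D\lambda_v$ at non-archimedean $v$. We use the standard rule $\Delta(h\circ r)=r^*\Delta h$ for $h=\log^+|z|$. Its consequence is used all the time: *if $r=P/Q$ with coprime forms $P,Q$ of degree $D\ge1$, then*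
$$\Delta\Big(\tfrac1D\log\max(|P(t,1)|,|Q(t,1)|)-\log^+|t|\Big)=\tfrac1Dr^*\lambda_v-\lambda_v. \tag{1}$$
Indeed $\log\max(|P|,|Q|)=\log^+|r|+\log|Q|$. The first term has Laplacian $r^*\lambda_v-r^*\delta_\infty$, and $r^*\delta_\infty$ is the divisor of zeros of the form $Q$. The second has Laplacian this divisor minus $D\delta_\infty$ (if $Q$ vanishes to order $m$ at $\infty$, the polynomial $Q(t,1)$ has degree $D-m$, which is consistent). Add, divide by $D$, and subtract $\lambda_v-\delta_\infty$.

**Dynamical pairs.** A dynamical pair is $(f,c)\in k(t)(z)\times k(t)$ with $f=f_t$ of degree $d\ge2$ in $z$ and positive canonical height $\hat h=\hat h_f(c)=\lim_n h(f^n(c))/d^n$, where $h(r)=\deg r$ for $r\in k(t)$. Put $r_n=f_t^n(c(t))$, of degree $D_n$; then $D_n\to\infty$. It is known, and we take it as given, that for every $v$ the measures $D_n^{-1}r_n^*\lambda_v$ converge weakly to a probability measure $\mu_{f,c,v}$. The pair is called adelic or quasi-adelic if $\mu_{f,c}=\{\mu_{f,c,v}\}$ is.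 The problem, from "Quasi-adelic measures and equidistribution on $\mathbb P^1$", asks: are all dynamical pairs quasi-adelic?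

### Test 1: $f_t(z)=z^2+t$, $c=0$, $k=\mathbb Q$

Here $r_1=t$ and $r_{n+1}=r_n^2+t$, so $r_n$ is a monic polynomial in $\mathbb Z[t]$ of degree $D_n=2^{n-1}$, and $\hat h=\frac12$. Let $p$ be a prime. If $|t|_p\le1$ then $|r_n(t)|\le1$; if $|t|_p>1$ then $|r_n(t)|=|t|^{D_n}$. So $\max(|r_n|,1)=\max(|t|,1)^{D_n}$, the function in (1) is $0$, and $D_n^{-1}r_n^*\lambda_p=\lambda_p$ for all $n$. Hence $\mu_p=\lambda_p$ at every prime. The guess passes.

### Test 2: $f_t(z)=\dfrac{z(z+1)}{z+t}$, $c=1$, $k=\mathbb Q$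

Put $X_0=Y_0=1$ and
$$X_{n+1}=X_n(X_n+Y_n),\qquad Y_{n+1}=Y_n(X_n+tY_n), \tag{2}$$
so $r_n=X_n/Y_n$ with $X_n,Y_n\in\mathbb Z[t]$.

*No cancellation.* Suppose $X_n,Y_n$ have no common zero and $X_{n+1},Y_{n+1}$ have one. There $Y_n\ne0$, since $Y_n=0$ would force $X_n^2=0$. Either $X_n=0$ and then $tY_n^2=0$, so $t=0$; or $X_n=-Y_n$ and then $(t-1)Y_n^2=0$, so $t=1$. At $t=0$ induction gives
$$(X_n,Y_n)(0)=w_n\,(n+1,1),\qquad w_0=1,\quad w_{n+1}=(n+1)\,w_n^2, \tag{3}$$
and at $t=1$ we get $X_n=Y_n=2^{2^n-1}$. None of these vanish, so $X_n,Y_n$ are coprime for all $n$.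

*Degrees.* $Y_n$ is monic of degree $2^n-1$ and $\deg X_n\le\deg Y_n$: inductively $\deg X_{n+1}\le2\deg Y_n<2\deg Y_n+1=\deg Y_{n+1}$. So $D_n=2^n-1$ and $\hat h=1$.

*What a prime sees.* Fix a prime $p$ and let $\psi_n=D_n^{-1}\log\max(|X_n|,|Y_n|)-\log^+|t|$ be the function in (1). At the Gauss point $\psi_n(\zeta)=0$, since $Y_n$ is monic and everything is integral. Near $t=0$ the situation is different. By (3), $w_p=p\,w_{p-1}^2$ is divisible by $p$, so $X_p(0)$ and $Y_p(0)$ are, and $\max(|X_p(t)|,|Y_p(t)|)\le\max(\frac1p,|t|)$ for $|t|\le1$. By (2) this maximum at most squares at each further step, so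
$$\max(|X_n(t)|,|Y_n(t)|)\le\max(\tfrac1p,|t|)^{2^{n-p}}\qquad(|t|\le1,\ n\ge p). \tag{4}$$
So $\psi_n<-2^{-p}\log p$ on $|t|\le\frac1p$ for all $n\ge p$. The potentials stay away from constants at *every* prime. Section 9 shows that this survives in the limit, so $\mu_p\ne\lambda_p$ for every prime $p$. The first guess is false.

The failure comes from one parameter. At $t=0$ the formula degenerates to $z(z+1)/z$, that is, $z\mapsto z+1$ with a hole at $z=0$. The orbit $1,2,3,\dots$ passes $p$-adically near the hole at each multiple of $p$, and each passage costs something: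
$$2^{-n}\log|w_n|_p\ \longrightarrow\ -\Lambda_p,\qquad \Lambda_p=\sum_{m\ge1}2^{-m}\,\mathrm{ord}_p(m)\log p>0 .$$
But the total is finite, $\sum_p\Lambda_p=\sum_m2^{-m}\log m<\infty$, and equals the archimedean limit of $2^{-n}\log|w_n|$. That is just the product formula for the integers $w_n$. This suggests the corrected guess.

**Theorem A.** *Let $k$ be a number field and $(f,c)$ a dynamical pair over $k(t)$. Then for every $v\in\mathcal M_k$ the measure $\mu_{f,c,v}$ has a continuous potential $g_v$, and the $g_v$ can be chosen with $\sum_vN_v\sup|g_v-\log^+|z|_v|<\infty$. So every dynamical pair is quasi-adelic.*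

One known family fits the same picture: for $g_{\lambda,t}(z)=\lambda z/(z^2+tz+1)$ with $\lambda\in k\setminus\{0\}$ not a root of unity or equal to $1$, the pairs $(g_\lambda,\pm1)$ are quasi-adelic and not adelic.

## 2. Homogeneous lifts and cancellation at the zeros of the resultant

**Step 1: we may enlarge $k$.** *This lets us assume that all bad parameters are $k$-rational.* Let $k'/k$ be finite and suppose Theorem A holds over $k'$. For $w\mid v$ we have $\mathbb C_w\cong\mathbb C_v$ over $k_v$, and $\mu_{f,c,w}$ corresponds to $\mu_{f,c,v}$ because the $r_n$ are defined over $k$. Also $\sum_{w\mid v}N_w=N_v$. Let $g_v$ be the $g_w$, $w\mid v$, with the smallest sup. Then $N_v\sup|g_v-\log^+|\le\sum_{w\mid v}N_w\sup|g_w-\log^+|$, and Theorem A holds over $k$.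

**Step 2: the lift and its resultant.** *This locates the parameters where the family degenerates.* Let $T=(T_0,T_1)$ be homogeneous coordinates, $t=T_0/T_1$. Write $f=F_1/F_2$, where $F=F_T=(F_1,F_2)$ is a pair of forms of degree $d$ in $(x,y)$ whose coefficients are forms in $T$ over $k$ of one common degree $M$. The resultant $\mathcal R(T)$ of $F_1,F_2$ in $(x,y)$ is nonzero, because $f$ has degree $d$ over $k(t)$, and it is a form of degree $2dM$. After enlarging $k$,
$$\mathcal R=\mathcal R_0\prod_i\ell_i^{e_i},\qquad \mathcal R_0\in k^*,\ e_i\ge1,\ \sum_ie_i=2dM,$$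
with pairwise non-proportional linear forms $\ell_i$ over $k$. Let $\tau_i\in\mathbb P^1(k)$ be the zero of $\ell_i$ and $S=\{\tau_i\}$: the *bad parameters*. The adjugate of the Sylvester matrix gives
$$\mathcal R\,x^{2d-1}=a_1F_1+a_2F_2,\qquad \mathcal R\,y^{2d-1}=a_1'F_1+a_2'F_2, \tag{5}$$
where $a_j,a_j'$ are forms of degree $d-1$ in $(x,y)$ whose coefficients are integer polynomials, homogeneous of degree $2d-1$, in the coefficients of $F$.

In Test 2, $F=(T_1x(x+y),\,y(T_1x+T_0y))$, $M=1$, and the Sylvester determinant is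
$$\det\begin{pmatrix}T_1&T_1&0&0\\0&T_1&T_1&0\\0&T_1&T_0&0\\0&0&T_1&T_0\end{pmatrix}=T_1^2\,T_0\,(T_0-T_1),$$
so $S=\{\infty,0,1\}$ with exponents $2,1,1$.

**Step 3: lifting the orbit.** *This controls how much can cancel at each step.* Write $c=P_0/Q_0$ with coprime forms of degree $D_0=\deg c$. Suppose $r_n=P_n/Q_n$ with coprime forms of degree $D_n$. By (5) at $(x,y)=(P_n,Q_n)$, $F_T(P_n,Q_n)\ne0$, and the gcd of its two components divides $\mathcal RP_n^{2d-1}$ and $\mathcal RQ_n^{2d-1}$, hence divides $\mathcal R$. So we can write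
$$F_T(P_n,Q_n)=\prod_i\ell_i^{s_{n,i}}\cdot(P_{n+1},Q_{n+1}),\qquad 0\le s_{n,i}\le e_i, \tag{6}$$
with $P_{n+1},Q_{n+1}$ coprime of degree $D_{n+1}=dD_n+M-\sum_is_{n,i}$, and $r_{n+1}=P_{n+1}/Q_{n+1}$. This defines $(P_n,Q_n)$ for all $n$, and $D_n=\deg r_n$. Since $0\le\sum_is_{n,i}\le2dM$, we have $|M-\sum_is_{n,i}|\le2dM$; dividing by $d^{n+1}$ and summing the geometric series (with $\sum_{j\ge n}d^{-j-1}=\frac{d^{-n}}{d-1}\le d^{-n}$),
$$\Big|\frac{D_l}{d^l}-\frac{D_n}{d^n}\Big|\le2dM\,d^{-n}\quad(l\ge n),\qquad \frac{D_n}{d^n}\to\hat h>0. \tag{7}$$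

## 3. Telescoping, and the logarithm it cannot remove

**Step 4: the telescoping estimate.** *This is the standard way to construct a limit potential.* For each $v$ put
$$\Phi_n=d^{-n}\big(\log\|(P_n,Q_n)(T)\|-D_n\log\|T\|\big),\qquad \chi_i=-\log\frac{|\ell_i(T)|}{\|T\|}.$$
Both are homogeneous of degree $0$ in $T$. $\Phi_n$ is a continuous real function on $\mathbb P^{1,an}_v$, because $P_n,Q_n$ have no common zero; $\chi_i$ is continuous off $\tau_i$.

There is a constant $C_v\geq 0$ with
$$-\sum_ie_i\chi_i-C_v\ \le\ \log\|F_T(x,y)\|-d\log\|(x,y)\|-M\log\|T\|\ \le\ C_v . \tag{8}$$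
The upper bound is clear. For the lower one, (5) gives $|\mathcal R(T)|\,\|(x,y)\|^{2d-1}\le e^{O_v(1)}\|T\|^{(2d-1)M}\|(x,y)\|^{d-1}\|F_T(x,y)\|$; insert $|\mathcal R(T)|=|\mathcal R_0|\,\|T\|^{2dM}e^{-\sum e_i\chi_i}$ and take logarithms.

Let $\theta_n$ be the middle term of (8) at $(x,y)=(P_n,Q_n)$. Taking norms in (6) and using the formula for $D_{n+1}$,
$$\Phi_{n+1}-\Phi_n=d^{-n-1}\Big[\theta_n+\sum_is_{n,i}\chi_i\Big].$$
Since $0\le s_{n,i}\le e_i$, the bracket lies between $\sum_i(s_{n,i}-e_i)\chi_i-C_v$ and $\sum_is_{n,i}\chi_i+C_v$, so its absolute value is at most $E_v:=C_v+\sum_ie_i|\chi_i|$. Summing, first at type I points and then everywhere off $S$ by density and continuity,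
$$|\Phi_l-\Phi_n|\le d^{-n}E_v\qquad(l\ge n\ge0)\quad\text{on }\mathbb P^{1,an}_v\setminus S. \tag{9}$$
So $\Phi_n$ converges locally uniformly off $S$ to a continuous function $\Phi=\Phi_v$, and $|\Phi-\Phi_n|\le d^{-n}E_v$.

**Step 5: coordinates at a bad parameter.** *From here on we work near one $\tau_i$ at a time.* For each $i$ choose a linear form $\ell_i'$ over $k$ not proportional to $\ell_i$; let $\gamma_i\in GL_2(k)$ be $T\mapsto(\ell_i,\ell_i')$ and $t_i=\ell_i/\ell_i'$, so $\tau_i$ is $t_i=0$. Write $P_n=\ell_i'^{D_n}p_n(t_i)$ and $Q_n=\ell_i'^{D_n}q_n(t_i)$ with $p_n,q_n\in k[t_i]$; these have no common zero. Put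
$$H_n=d^{-n}\log\max(|p_n|,|q_n|)=\Phi_n+\frac{D_n}{d^n}\kappa_i,\qquad \kappa_i=\log\|T\|-\log|\ell_i'(T)|. \tag{10}$$
$\kappa_i$ is continuous on the affine $t_i$-line, $\chi_i=\log\frac1{|t_i|}+\kappa_i$, and off $S$ we have $H_n\to H:=\Phi+\hat h\kappa_i$.

*At every $v$:* choose $R=R_{v,i}\in(0,\frac12]$ such that no $\tau_j$, $j\ne i$, lies in $|t_i|\le R$. There $\kappa_i$ and $\chi_j$ ($j\ne i$) are bounded and $\log\frac1{|t_i|}\ge\log2$. So by (7), (9) there is $C=C_{v,i}$ with
$$|H_l(t)-H_n(t)|\le d^{-n}C\log\tfrac1{|t|}\qquad(0<|t|\le R,\ l\ge n\ge0), \tag{11}$$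
where $t$ now stands for $t_i$.

**Step 6: good places.** *At almost all primes the constants become explicit and independent of $v$.* Call a non-archimedean $v$ *good* if the coefficients of $F,P_0,Q_0$ are $v$-integral; $\mathcal R_0$ and $\mathrm{Res}(P_0,Q_0)$ are $v$-units (if $D_0=0$: $\max(|P_0|_v,|Q_0|_v)=1$); $\gamma_i\in GL_2(\mathcal O_v)$ for all $i$; and $\det(\ell_i,\ell_j)$ is a $v$-unit for $i\ne j$. All but finitely many $v$ are good. Let $v$ be good.

- In (8) we may take $C_v=0$: the forms $F_j,a_j,a_j'$ have integral coefficients and $|\mathcal R_0|=1$.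
- $\Phi_0=0$: the resultant identity for $P_0,Q_0$, with integral coefficients and unit resultant, gives $\|(P_0,Q_0)(T)\|=\|T\|^{D_0}$.
- $\|(\ell_i,\ell_i')(T)\|=\|T\|$, so $\chi_i\ge0$.
- On $|t_i|<1$: $|\ell_i|<|\ell_i'|=\|T\|$, so $\kappa_i=0$ and $\chi_i=\log\frac1{|t_i|}$.
- On $|t_i|<1$ and for $j\ne i$: $\chi_j=0$. Write $\ell_j=\alpha\ell_i+\beta\ell_i'$; $\alpha,\beta$ are integral since $\ell_j$ has integral coefficients and $\gamma_i\in GL_2(\mathcal O_v)$. Then $\det(\ell_i,\ell_j)=\beta\det\gamma_i$, so $|\beta|=1$ and $|\ell_j|=|\ell_i'|=\|T\|$.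

Hence, by (9) and (10),
$$H_0=0,\qquad |H_l-H_n|\le d^{-n}e_i\log\tfrac1{|t|}\qquad(0<|t|<1,\ l\ge n\ge0). \tag{12}$$
Where $|t_i|\ge1$ we have $|\ell_i|=\|T\|$ and $\chi_i=0$. So outside all discs $\{|t_i|<1\}$ we have $E_v=0$, and
$$\Phi_v=\Phi_{0,v}=0\quad\text{outside the discs }\{|t_i|<1\}. \tag{13}$$

### Where telescoping stops

With $n=0$, (12) says $|\Phi_v|\le e_i\log\frac1{|t|}$ in the disc at $\tau_i$. This fails us twice. It is infinite at $\tau_i$, so it gives neither continuity nor even boundedness there. And it is the same bound at every good $v$, so nothing in it can be summed over $v$.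

No argument that looks at one place at a time will repair this. Take the map of Test 2 over $\mathbb Q_p$, but start at $c\in\mathbb Z_p$: $(X_0,Y_0)=(c,1)$ with the recursion (2). Let $c=-\sum_{i\ge1}p^{a_i}$, where $a_1<a_2<\cdots$ and, with $j_i=\sum_{l\le i}p^{a_l}$, $a_{i+1}\ge2^{j_i+1}$. As in (3), $(X_n,Y_n)(0)=w_n(c+n,1)$ with $w_0=1$ and $w_{n+1}=(c+n)w_n^2$; all $w_n\ne0$, since $-c$ has an infinite $p$-adic expansion and is not a nonnegative integer. As $|c+j_i|=p^{-a_{i+1}}$,
$$2^{-n}\log|w_n|=\sum_{j<n}2^{-j-1}\log|c+j|\ \le-\sum_{j_i<n}2^{-j_i-1}a_{i+1}\log p\ \le-\#\{i:j_i<n\}\log p\ \to\ -\infty .$$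
Put $M_n=\max(|X_n|,|Y_n|)$. For $0<|t|<1$, $|t|M_n^2\le M_{n+1}\le M_n^2$: the lower bound is (5) with resultant $t(t-1)$, the upper bound is (2). So $H_n=2^{-n}\log M_n$ satisfies a telescoping estimate just like (12) and converges to some $H$. But $M_n\le\max(|w_n|,|t|)$, so $H(t)\le2^{-n}\log|w_n|$ for $0<|t|\le|w_n|$, and $H(t)\to-\infty$ as $t\to0$. An arithmetic hypothesis on the starting point has to enter. For us it is that $p_n(0),q_n(0)$ lie in a number field, where the product formula holds.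

## 4. Suprema on discs and means on circles

The product formula will control $H_n(0)$, the value at the bad parameter. The limit $H$ is not defined there, so we need an object that sees both $H_n(0)$ and $H$ near $0$. Fix $v$ and $i$. In this section and in Sections 6 and 7, $p_n,q_n$ are polynomials over $\mathbb C_v$ without common zero on the disc considered, and
$$|H_l(t)-H_n(t)|\le d^{-n}C\log\tfrac1{|t|}\qquad(l\ge n\ge0) \tag{14}$$
on $0<|t|\le R$ with $R<1$, or on $0<|t|<1$.

**Non-archimedean $v$.** $H_n=d^{-n}\log\max(|p_n|,|q_n|)$ at type I points. Let $B_n(t,\rho)=\sup_{D(t,\rho)}H_n$ over type I points of the closed disc. If $p_n=\sum\alpha_j(s-t)^j$ and $q_n=\sum\beta_j(s-t)^j$, then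
$$B_n(t,\rho)=d^{-n}\max_j\log\big(\max(|\alpha_j|,|\beta_j|)\rho^j\big). \tag{15}$$
As a function of $\log\rho$ it is a maximum of finitely many affine functions: continuous, convex, nondecreasing, piecewise linear, with *slopes in $d^{-n}\mathbb Z_{\ge0}$*. It equals $H_n(t)$ for small $\rho$, since $(\alpha_0,\beta_0)\ne(0,0)$. Put $m_n(\rho)=B_n(0,\rho)$. Discs with a common point are nested, so $B_n(t,\rho)=m_n(\rho)$ for $\rho\ge|t|$; also $H_n(t)\le m_n(|t|)$. Write $r=|t|>0$ and $L=\log\frac1r$. Then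
$$|B_l(t,\rho)-B_n(t,\rho)|\le d^{-n}CL\quad(0<\rho\le r),\qquad |m_l(\rho)-m_n(\rho)|\le d^{-n}C\log\tfrac1\rho. \tag{16}$$
For $\rho<r$ every $s\in D(t,\rho)$ has $|s|=r$, so (14) bounds the difference of the suprema; for $\rho=r$ use continuity in $\rho$. The second bound is the case $\rho=r$, extended to all $\rho$ by density of $|\mathbb C_v^*|$.

**Archimedean $v$.** Here we use the Euclidean norm: $H_n=d^{-n}\cdot\frac12\log(|p_n|^2+|q_n|^2)$. This raises the old $H_n$ by an amount in $[0,d^{-n}\frac12\log2]$, does not change $H$, and (11) persists with $C+\frac12$ in place of $C$, because $\log\frac1{|t|}\ge\log2$. Let $B_n(t,\rho)$ be the mean of $H_n$ over the circle $|s-t|=\rho$ and $m_n(\rho)=B_n(0,\rho)$. Let $\omega$ be the Fubini–Study probability measure, which is $\Delta\,\frac12\log(1+|z|^2)$ in the affine coordinate, and $\phi_n=[p_n:q_n]$. Where $q_n\ne0$, $d^nH_n=\frac12\log(1+|p_n/q_n|^2)+\log|q_n|$ and the last term is harmonic; similarly where $p_n\ne0$. So $\Delta(d^nH_n)=\nu_n:=\phi_n^*\omega\ge0$: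 $H_n$ is smooth and subharmonic, and by Green's formula
$$\frac{\partial B_n(t,\rho)}{\partial\log\rho}=d^{-n}\nu_n(D(t,\rho)). \tag{17}$$
In particular $m_n$ is nondecreasing and convex in $\log\rho$ and $m_n(\rho)\ge H_n(0)$. The bound $|m_l-m_n|(\rho)\le d^{-n}C\log\frac1\rho$ follows from (14) by taking means.

**In both cases** the limits $m=\lim m_n$ and $H=\lim H_n$ exist for $\rho>0$, $t\ne0$; $m$ is nondecreasing and convex in $\log\rho$. Put $m(0^+)=\lim_{\rho\to0}m(\rho)\in[-\infty,\infty)$. From $m_n(\rho)\ge H_n(0)$, letting $n\to\infty$ and then $\rho\to0$,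
$$m(0^+)\ \ge\ \limsup_nH_n(0). \tag{18}$$

**At good places** more is true: $m_0=0$ by (12), so $|m_n(\rho)|\le e_i\log\frac1\rho\to0$ as $\rho\to1$, and since $m_n$ is nondecreasing,
$$m_n\le0\ \text{ on }(0,1)\ \text{for all }n,\qquad H_n(t)\le m_n(|t|)\leq 0,\qquad u:=-m(0^+)\ge0. \tag{19}$$
(The same reasoning gives $H\le0$ and $H_n(0)\le0$.)

## 5. The product formula at a bad parameter

Fix $i$ and write $H_{n,v},m_{n,v},m_v$ for the objects of Section 4 at $\tau_i$ and $v$.

**Step 7: upper bounds at each place.** *We need one summable majorant for the $H_{n,v}(0)$.* There are $C_v'\ge0$, with $C_v'=0$ for good $v$, such that $H_{n,v}(0)\le C_v'$ for all $n$ and $m_v(0^+)\le C_v'$. For good $v$ this is (19). For the finitely many other $v$,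
$$H_{n,v}(0)\le m_{n,v}(R)\le m_{0,v}(R)+C\log\tfrac1R,$$
and $m_v(0^+)\le m_v(R)$ satisfies the same bound.

**Step 8: a lower bound for the sum.** *This is where $k$ being a number field is used.* The vector $(p_n(0),q_n(0))$ lies in $k^2\setminus\{0\}$. If $x\ne0$ is one of its coordinates, then $d^nH_{n,v}(0)\ge\log|x|_v$ for every $v$, so
$$\sum_vN_vH_{n,v}(0)\ \ge\ d^{-n}\sum_vN_v\log|x|_v=0\qquad\text{for every }n.$$
(For each $n$ almost all terms on both sides vanish.)

**Step 9: passing to the limit.** *We turn this into finiteness of $m_v(0^+)$ at every place and summability over the places.* Fatou's lemma, applied to the nonnegative terms $N_v(C_v'-H_{n,v}(0))$, together with $\sum N_vC_v'<\infty$ and (18), gives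
$$0\le\limsup_n\sum_vN_vH_{n,v}(0)\le\sum_vN_v\limsup_nH_{n,v}(0)\le\sum_vN_vm_v(0^+),\qquad m_v(0^+)\le C_v'. \tag{20}$$
A sum of terms with summable upper bounds that is $\ge0$ has no term equal to $-\infty$. Writing $m_{v,i}$ for $m_v$ at $\tau_i$ and $u_{v,i}=-m_{v,i}(0^+)\ge0$ for good $v$,
$$m_{v,i}(0^+)>-\infty\ \text{ for every }v,\qquad \sum_{v\text{ good}}N_vu_{v,i}\le\sum_{v\text{ not good}}N_vC_v'<\infty. \tag{21}$$

So "the value at $\tau_i$" is finite everywhere and summable. It remains to pass from $m(0^+)$ to $H(t)$ for all $t$ near $\tau_i$.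

## 6. Quantized slopes: two levels compared at a non-archimedean place

One direction is free: $H(t)\le m(|t|)$. The other is not a matter of subharmonicity alone. Take $0<\delta<|t_0|<1$, $0<\varepsilon\le e$, and
$$h(s)=\varepsilon\log\max(|s-t_0|,\delta)\qquad\text{on }|s|<1 .$$
Its supremum on $|s|\le\rho$ is $\varepsilon\log\max(\rho,|t_0|)$ (for $\rho<|t_0|$ one has $|s-t_0|=|t_0|$; for $\rho\ge|t_0|$ the disc is $D(t_0,\rho)$). So the value at $0^+$ is $-u$ with $u=\varepsilon\log\frac1{|t_0|}$, while $h(t_0)=-\varepsilon\log\frac1\delta$. Choose $\delta$ with $\varepsilon\log\frac1\delta=e\log\frac1{|t_0|}$ (taking $\varepsilon<e$, so that $\delta<|t_0|$). Then $|h(s)|\le e\log\frac1{|s|}$ for all $0<|s|<1$: if $|s|\ne|t_0|$, $|h(s)|=\varepsilon\log\frac1{\max(|s|,|t_0|)}$, and if $|s|=|t_0|$, $0\ge h(s)\ge-e\log\frac1{|t_0|}$. Fixing $u$ and letting $|t_0|\to0$, $h(t_0)=-e\log\frac1{|t_0|}\to-\infty$. No bound by a multiple of $u$ can follow from convexity and the size bound $e\log\frac{1}{|s|}$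 alone.

What $h$ exploits is a tiny mass $\varepsilon$ concentrated on a tiny disc. Our $H_n$ cannot do this freely: *the slopes of $B_n$ are integer multiples of $d^{-n}$*. If $B_n(t,\cdot)$ descends at all below level $m_n(r)$, it descends at speed at least $d^{-n}$. Convexity bounds the speed at level $n+b$ by a constant times $d^{-n-b}$, which for suitable $b$ is at most half of $d^{-n}$. By (16) the two levels differ by at most $O(d^{-n}L)$. So neither can descend far.

**Lemma 1 (two levels).** *Assume (16). Let $N_*\ge1$, let $b\ge1$ satisfy $d^b\ge2N_*$, and suppose that for some $n\ge0$ the slopes of $B_{n+b}(t,\cdot)$ on $(0,r)$ are $\le N_*d^{-n-b}$. Then $H(t)\ge m(r)-6Cd^{-n}L$.*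

*Proof.* For $j\in\{n,n+b\}$ put $a_j(x)=m_j(r)-B_j(t,re^{-x})$, $x\ge0$: the descent after shrinking the radius by $e^{-x}$. Since $B_j$ is convex and nondecreasing in $\log\rho$, $a_j$ is concave and nondecreasing, with slopes in $d^{-j}\mathbb Z_{\ge0}$, and $a_j(0)=0$. Let $A=\max a_n=m_n(r)-H_n(t)$. By concavity $a_n$ has positive slope until it reaches $A$, hence slope at least $d^{-n}$, so $a_n(x)=A$ at $x=d^nA$. At this $x$,
$$a_{n+b}(x)\le N_*d^{-n-b}\cdot d^nA=N_*d^{-b}A\le\tfrac A2 .$$
By (16), $|a_n(x)-a_{n+b}(x)|\le2Cd^{-n}L$. So $A-\frac A2\le2Cd^{-n}L$, i.e. $A\le4Cd^{-n}L$. Finally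
$$H(t)\ge H_n(t)-Cd^{-n}L=m_n(r)-A-Cd^{-n}L\ge m(r)-6Cd^{-n}L,$$
using $|m-m_n|(r)\le d^{-n}CL$ in the last step. $\square$

The next lemma is the one that makes the sum over $v$ converge: its constant does not depend on $v$.

**Lemma 2 (uniform bound).** *Suppose $H_0=0$ and $|H_l-H_n|\le d^{-n}e\log\frac1{|t|}$ for $0<|t|<1$, $l\ge n\ge0$. Let $u=-m(0^+)$. Then $m_n\le 0$ on $(0,1)$ for all $n$, $u\ge0$ and $H\le0$. If $u<\infty$, then $-C_1u\le H(t)\le0$ for $0<|t|<1$, where $C_1=1+6e\,d^{b+1}$ and $b\ge1$ is minimal with $d^b\ge2(e+1)$.*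

*Proof.* The first assertions are proved exactly as (19). Let $u<\infty$, $|t|=r$, $L=\log\frac1r$.

*Slopes.* On $[r,1)$ we have $B_j(t,\cdot)=m_j$. By convexity the slopes of $B_j(t,\cdot)$ on $(0,r)$ are at most the slope of its chord from $r$ to $\rho'$, for every $\rho'\in(r,1)$. Let $\rho'\to1$; as $m_j(\rho')\to0$, the slopes are at most
$$\frac{-m_j(r)}L\le\frac{-m(r)+d^{-j}eL}L\le\frac{u+d^{-j}eL}L,\qquad\text{i.e.}\quad d^j\cdot\text{slope}\le\frac{d^ju}L+e .$$
Put $N_*=e+1$, so $d^b\ge2N_*$.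

*If $u=0$:* for every $n$ the slopes at level $n+b$ are $\le e\,d^{-n-b}$, so Lemma 1 gives $H(t)\ge m(r)-6ed^{-n}L$. Let $n\to\infty$: $H(t)\ge m(r)\ge m(0^+)=0$.

*If $0<L<d^bu$:* $|H(t)|=|H(t)-H_0(t)|\le eL\le e\,d^bu\le C_1u$.

*If $L\ge d^bu>0$:* choose $n\ge0$ with $d^{n+b}u\le L<d^{n+b+1}u$. For $j=n+b$ we get $d^j\cdot\text{slope}\le1+e=N_*$. Lemma 1 gives
$$H(t)\ge m(r)-6ed^{-n}L\ge-u-6e\,d^{b+1}u=-C_1u.\qquad\square$$

**Lemma 3 (continuity).** *Let $0<R<1$ and $|H_l-H_n|\le d^{-n}C\log\frac1{|t|}$ for $0<|t|\le R$, $l\ge n\ge0$. If $m(0^+)>-\infty$, then $H(t)\to m(0^+)$ as $t\to0$.*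

*Proof.* Let $\eta>0$ and choose $r_1\le R$ with $m(r_1)-m(0^+)\le\eta$. Let $|t|=r\le r_1^2$, so $\log\frac{r_1}r\ge\frac L2$. By convexity and (16), the slopes of $B_j(t,\cdot)$ on $(0,r)$ are at most
$$\frac{m_j(r_1)-m_j(r)}{\log(r_1/r)}\le\frac{2}{L}\big(\eta+2d^{-j}CL\big),\qquad\text{i.e.}\quad d^j\cdot\text{slope}\le\frac{2d^j\eta}L+4C,$$
since $m(r_1)-m(r)\le m(r_1)-m(0^+)\le\eta$ and each of the two replacements of $m_j$ by $m$ costs at most $d^{-j}CL$. Put $N_*=2+4C$ and fix $b\ge1$ with $d^b\ge2N_*$. For $r$ small, $L\ge d^b\eta$; choose $n\ge0$ with $d^{n+b}\eta\le L<d^{n+b+1}\eta$. At level $j=n+b$, $d^j\cdot\text{slope}\le N_*$, and Lemma 1 gives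
$$H(t)\ge m(r)-6Cd^{-n}L\ge m(0^+)-6Cd^{b+1}\eta .$$
Also $H(t)\le m(r)\le m(0^+)+\eta$. As $b$ depends only on $C$ and $d$, let $\eta\to0$. $\square$

## 7. Quantized masses at an archimedean place

At an archimedean place only continuity is needed, not uniformity in $v$. The measures $\nu_n=\phi_n^*\omega$ are smooth, so their masses on discs are not integers. The substitute for "slope less than $d^{-n}$ means slope $0$" is that a disc of mass less than $\frac12$ contributes a bounded amount.

**Lemma 4 (quantization).** *There is a universal $C_0$ such that if $\phi:D(t,\rho)\to\mathbb P^1(\mathbb C)$ is holomorphic on an open disc and $\nu=\phi^*\omega$ has total mass $<\frac12$, then $\int_0^\rho\nu(D(t,s))\frac{ds}s\le C_0$.*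

*Proof.* The statement is invariant under affine changes of variable, so let $t=0$, $\rho=1$, and let $D$ be the open unit disc.

*Three omitted values far apart.* Since $\omega(\phi(D))\le\int\#\phi^{-1}(w)\,d\omega(w)=\nu(D)<\frac12$, the omitted values have $\omega$-measure $>\frac12$. Normalize the chordal distance so that $\mathbb P^1(\mathbb C)$ has diameter $1$; a ball of radius $\frac12$ then has $\omega$-measure $\frac14$. Two such balls cannot cover the omitted set. So we can choose successively omitted values $w_1,w_2,w_3$, each outside the balls of radius $\frac12$ about the previous ones; the pairwise distances are $\ge\frac12$.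

*Compactness.* The set of such triples is compact, and the Möbius map $g$ with $g(w_1,w_2,w_3)=(0,1,\infty)$ depends continuously on the triple. So $g$ stays in a compact subset of $PGL_2(\mathbb C)$, and the chordal derivatives of the maps $g^{-1}$ are uniformly bounded.

*Normality.* $g\circ\phi$ maps $D$ to $\mathbb C\setminus\{0,1\}$. By Montel's theorem the family of all holomorphic maps from $D$ to $\mathbb C\setminus\{0,1\}$ is normal, so by Marty's theorem their spherical derivatives on $|s|\le\frac12$ are bounded by a universal constant. Hence so is that of $\phi=g^{-1}\circ(g\circ\phi)$.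

*Integration.* Therefore $\nu(D(0,s))\le C's^2$ for $s\le\frac12$ with $C'$ universal, and $\nu(D(0,s))\le\frac12$ for $s\le1$. So the integral is at most $\int_0^{1/2}C's\,ds+\frac12\log2$. $\square$

**Lemma 5 (archimedean continuity).** *Let $0<R\le\frac12$ and $H_n=d^{-n}\cdot\frac12\log(|p_n|^2+|q_n|^2)$, with $|H_l-H_n|\le d^{-n}C\log\frac1{|t|}$ for $0<|t|\le R$, $l\ge n\ge0$. If $m(0^+)>-\infty$, then $H(t)\to m(0^+)$ as $t\to0$.*

*Proof.* On $|t|=R$ we have $|H_n-H_0|\le C\log\frac1R$. By the maximum principle there is a constant $K$ with $H_n\le K$ on $|t|\le R$ for all $n$.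

**Upper bound.** *We compare with a Poisson integral.* For $r_1\le R$, $H_n$ is at most the Poisson integral of its values on $|s|=r_1$, where $H_n\to H$ uniformly. Let $n\to\infty$: for $0<|t|<r_1$, $H(t)$ is at most the Poisson integral of $H|_{|s|=r_1}$, which is continuous at $0$ with value $m(r_1)$. So $\limsup_{t\to0}H(t)\le m(r_1)$ for every $r_1$, hence $\le m(0^+)$.

**Comparison of levels off center.** *This is the analogue of (16).* The mean of $\log\frac1{|s|}$ over $|s-t|=\rho$ is $\min(\log\frac1\rho,\log\frac1{|t|})$. So with $r=|t|>0$, $L=\log\frac1r$,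
$$|B_l(t,\rho)-B_n(t,\rho)|\le d^{-n}CL\qquad(l\ge n,\ \rho+r\le R). \tag{22}$$
Put $B(t,\rho)=\lim_nB_n(t,\rho)$.

**Mass bound.** *We bound $\nu_j$ on a disc of radius $\sqrt r$ about $t$.* Let $\eta>0$ and $r_1\le R$ with $m(r_1)-m(0^+)\le\eta$. Let $r$ be so small that $L\ge1$, $r\le\frac1{16}$, $\sqrt r+r\le R$ and $L\ge4\log\frac2{r_1}$. Then $\log\frac{r_1}{2\sqrt r}=\frac L2-\log\frac2{r_1}\ge\frac L4$ and $\log\frac1{r_1}\le\frac L2$; also $\log\frac1{2\sqrt r}\le\frac L2$. Since $r+\sqrt r\le2\sqrt r$, (17), convexity of $m_j$ and $m(2\sqrt r)\ge m(0^+)$ give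
$$\nu_j(D(t,\sqrt r))\le\nu_j(D(0,2\sqrt r))\le d^j\,\frac{m_j(r_1)-m_j(2\sqrt r)}{\log(r_1/2\sqrt r)}\le\frac{4d^j}L\Big(\eta+2d^{-j}C\frac L2\Big)=\frac{4d^j\eta}L+4C .$$
Put $N_*=4+4C$ and fix $b\ge1$ with $d^b\ge4N_*$. For $r$ small, $L\ge d^b\eta$; choose $n\ge0$ with $d^{n+b}\eta\le L<d^{n+b+1}\eta$. Then $\nu_{n+b}(D(t,\sqrt r))\le N_*$.

**Two levels.** *We repeat Lemma 1 with Lemma 4 in place of integrality.* For $j\in\{n,n+b\}$ put $a_j(x)=B_j(t,\sqrt r)-B_j(t,\sqrt re^{-x})$, $x\ge0$. By (17), $d^ja_j'(x)=\nu_j(D(t,\sqrt re^{-x}))$, which is nonincreasing in $x$. Let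
$$A=\sup a_n=B_n(t,\sqrt r)-H_n(t)\ge0,\qquad x_0=\inf\{x\ge0:\nu_n(D(t,\sqrt re^{-x}))<\tfrac12\}.$$
For $x\le x_0$ we have $a_n(x)\ge\frac12d^{-n}x$. For $x>x_0$, Lemma 4 gives $A-a_n(x)=d^{-n}\int_0^{\sqrt re^{-x}}\nu_n(D(t,s))\frac{ds}s\le C_0d^{-n}$. So at $x=2d^nA$, in either case, $a_n(x)\ge A-C_0d^{-n}$. At the same $x$,
$$a_{n+b}(x)\le d^{-n-b}N_*x=2N_*d^{-b}A\le\tfrac A2 .$$
By (22), $|a_n(x)-a_{n+b}(x)|\le2Cd^{-n}L$. So, using $L\ge1$,
$$A\le2C_0d^{-n}+4Cd^{-n}L\le(2C_0+4C)d^{-n}L\le(2C_0+4C)d^{b+1}\eta,$$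
and therefore
$$H(t)\ge H_n(t)-Cd^{-n}L=B_n(t,\sqrt r)-A-Cd^{-n}L\ge B(t,\sqrt r)-2Cd^{-n}L-A\ge B(t,\sqrt r)-(2C_0+6C)d^{b+1}\eta .$$

**Recentering.** *It remains to bound the mean about $t$ below by $m(0^+)$; Harnack's inequality moves the center.* Let $h$ be harmonic in $D(t,\sqrt r)$ with boundary values $H_n$, so $H_n\le h\le K$ and $h(t)=B_n(t,\sqrt r)$. As $\sqrt r\le\frac14$, $\frac12\sqrt r+r<\sqrt r$, so the closed disc of radius $\frac12\sqrt r$ about $0$ lies in $D(t,\sqrt r)$, and $m_n(\frac12\sqrt r)\le h(0)$. Harnack's inequality for $K-h\ge0$, with $|0-t|/\sqrt r=\sqrt r$, gives $K-h(t)\le\frac{1+\sqrt r}{1-\sqrt r}(K-h(0))$. Letting $n\to\infty$ with $t$ fixed,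
$$B(t,\sqrt r)\ge K-\tfrac{1+\sqrt r}{1-\sqrt r}\big(K-m(\tfrac12\sqrt r)\big)\ge K-\tfrac{1+\sqrt r}{1-\sqrt r}\big(K-m(0^+)\big)\ \longrightarrow\ m(0^+)\qquad(r\to0).$$
So $\liminf_{t\to0}H(t)\ge m(0^+)-(2C_0+6C)d^{b+1}\eta$ for every $\eta>0$, with $b$ independent of $\eta$. $\square$

## 8. Continuity, Laplacian, and the sum over places

**Step 10: $\Phi_v$ extends continuously.** *This produces the candidate potential.* Let $v$ be any place. By (11), (21) and Lemma 3 or 5, $H=\Phi_v+\hat h\kappa_i$ tends to $m_{v,i}(0^+)$ along type I points $t_i\to0$. For non-archimedean $v$ this holds along all Berkovich points: if $|H-m_{v,i}(0^+)|\le\varepsilon$ at the type I points of $0<|t_i|<\rho$, it holds on the whole punctured disc by density and continuity of $H$, and the sets $\{|t_i|<\rho\}$ form a neighborhood base of $\tau_i$. As $\kappa_i$ is continuous at $\tau_i$, $\Phi_v$ extends to a continuous function on $\mathbb P^{1,an}_v$. Put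
$$g_v=\log^+|t|_v+\Phi_v/\hat h .$$

**Step 11: $\Delta g_v=\mu_{f,c,v}-\delta_\infty$.** *The limit of the potentials must be shown to be a potential of the limit.* For $n$ large put $\mu_n=D_n^{-1}r_n^*\lambda_v$ and $\psi_n=\frac{d^n}{D_n}\Phi_n=D_n^{-1}\log\max(|P_n(t,1)|,|Q_n(t,1)|)-\log^+|t|$. By (1), $\Delta\psi_n=\mu_n-\lambda_v$. By hypothesis $\mu_n\to\mu:=\mu_{f,c,v}$ weakly, and off $S$, $\psi_n\to\psi:=\Phi_v/\hat h$. We claim $\Delta\psi=\mu-\lambda_v$.

*Archimedean $v$.* $|\Phi_n-\Phi|\le d^{-n}E_v$, where $E_v$ has only logarithmic singularities, so $E_v\in L^1$; and $\Phi_v$ is bounded. With $d^n/D_n\to1/\hat h$ this gives $\psi_n\to\psi$ in $L^1$. Hence $\Delta\psi=\lim\Delta\psi_n=\mu-\lambda_v$ as distributions.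

*Non-archimedean $v$.* Let $(x|y)_\zeta\in[0,\infty]$ be the length of $[\zeta,x]\cap[\zeta,y]$ in the standard tree metric, and $\mathbb H$ the set of type II and III points. Recall how $\Delta$ is defined: $\Delta\phi$ is the measure whose image under each retraction $\mathrm{ret}_\Gamma$ to a finite subtree $\Gamma$ with vertices in $\mathbb H$ is the Laplacian of $\phi|_\Gamma$. So $\Delta\phi$ depends only on $\phi|_{\mathbb H}$, and a function with zero Laplacian is constant on $\mathbb H$. The sign: $\log^+|z|=(z|\infty)_\zeta$ has Laplacian $\delta_\zeta-\delta_\infty$, so for $\zeta,y\in\Gamma$ the function $-(\cdot|y)_\zeta$ on $\Gamma$ has Laplacian $\delta_y-\delta_\zeta$.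

For a probability measure $\sigma$ put $u_\sigma(x)=-\int(x|y)_\zeta\,d\sigma(y)$, $x\in\mathbb H$. For $\zeta,x\in\Gamma$ we have $(x|y)_\zeta=(x|\mathrm{ret}_\Gamma y)_\zeta$, so integrating over $y$, $\Delta_\Gamma(u_\sigma|_\Gamma)=(\mathrm{ret}_\Gamma)_*\sigma-\delta_\zeta$. Thus $\Delta u_\sigma=\sigma-\lambda_v$. Now $\psi_n-u_{\mu_n}$ has zero Laplacian and $u_{\mu_n}(\zeta)=0$, so
$$\psi_n=\psi_n(\zeta)+u_{\mu_n}\quad\text{on }\mathbb H .$$
For fixed $x\in\mathbb H$, $y\mapsto(x|y)_\zeta$ is the distance from $\zeta$ to the retraction of $y$ to $[\zeta,x]$: continuous and bounded on $\mathbb P^{1,an}_v$. So $u_{\mu_n}(x)\to u_\mu(x)$ by weak convergence. Points of $\mathbb H$ are not in $S$, so $\psi_n\to\psi$ on $\mathbb H$. In the limit $\psi=\psi(\zeta)+u_\mu$ on $\mathbb H$, and $\Delta\psi=\Delta u_\mu=\mu-\lambda_v$.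

Adding $\Delta\log^+|t|=\lambda_v-\delta_\infty$ proves the assertion on $\Delta g_v$. Since $g_v-\log^+|t|=\Phi_v/\hat h$ is continuous on $\mathbb P^{1,an}_v$, $g_v$ is a continuous potential of $\mu_{f,c,v}$.

**Step 12: summability.** *Here the uniformity of Lemma 2 meets the summability (21).* Let $v$ be good. By (13), $\Phi_v=0$ outside the discs $|t_i|<1$. At type I points with $0<|t_i|<1$, $\Phi_v=H$ because $\kappa_i=0$, and (12), (21), Lemma 2 give $|\Phi_v|\le C_{1,i}u_{v,i}$, where $C_{1,i}$ is $C_1$ for $e=e_i$ and does not depend on $v$. By density and continuity this holds on the whole disc. Hence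
$$\sum_vN_v\sup|g_v-\log^+|=\frac1{\hat h}\sum_vN_v\sup|\Phi_v|\le\frac1{\hat h}\Big(\sum_{v\text{ not good}}N_v\sup|\Phi_v|+\sum_iC_{1,i}\sum_{v\text{ good}}N_vu_{v,i}\Big)<\infty$$
by (21); the first sum is finite because only finitely many $v$ are not good and each $\Phi_v$ is continuous on a compact space. So $\mu_{f,c}$ is quasi-adelic, and Theorem A is proved. $\blacksquare$

## 9. Two-sided bounds at good places and a criterion for adelicity

The proof gives more: at good places the size of the potential is comparable to its values at the bad parameters.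

**Theorem B.** *Enlarge $k$ so that $S\subset\mathbb P^1(k)$, keep the notation above, let $e=\max_ie_i$ ($e=0$ if $S=\emptyset$; empty maxima are $0$), and $g_v=\log^++\Phi_v/\hat h$. For good $v$ one has $u_{v,i}=-\Phi_v(\tau_i)\ge0$ and*
$$\max_iu_{v,i}\ \le\ \hat h\cdot\sup|g_v-\log^+|\ \le\ C_1\max_iu_{v,i},\qquad C_1\le1+12d^2e(e+1).$$
*For good $v$: $\mu_{f,c,v}=\lambda_v\iff\Phi_v(\tau_i)=0$ for all $i$. Hence $(f,c)$ is adelic iff $\Phi_v(\tau_i)=0$ for all $i$ and all but finitely many $v$. Always $\sum_vN_v|\Phi_v(\tau_i)|<\infty$ for every $i$.*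

*Proof.* **The two bounds.** For good $v$, $\kappa_i=0$ on $|t_i|<1$, so by Step 10 $\Phi_v(\tau_i)=m_{v,i}(0^+)=-u_{v,i}$. Since $\hat h\sup|g_v-\log^+|=\sup|\Phi_v|$, this gives the left inequality. The right one is Step 12, since $C_1$ increases with $e$. For the size of $C_1$: the minimal $b\ge1$ with $d^b\ge2(e+1)$ satisfies $b=1$ or $d^{b-1}<2(e+1)$; in both cases $d^{b+1}\le2d^2(e+1)$, so $C_1=1+6e\,d^{b+1}\le1+12d^2e(e+1)$.

**The trivial measure.** By uniqueness of continuous potentials up to constants, $\mu_{f,c,v}=\lambda_v$ iff $\Phi_v$ is constant. Since $\gamma_i\in GL_2(\mathcal O_v)$ fixes the Gauss point, $|t_i|_\zeta=1$ for all $i$, so $\Phi_v(\zeta)=0$ by (13); thus constant means $\Phi_v=0$. By the two-sided bound this happens iff all $u_{v,i}=0$.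

**Adelicity and the sum.** By Theorem A every $\mu_{f,c,v}$ has a continuous potential, so $(f,c)$ is adelic iff $\mu_{f,c,v}=\lambda_v$ for all but finitely many $v$; all but finitely many $v$ are good. Enlarging $k$ does not affect adelicity, because finite sets of places correspond to finite sets of places. The last sum converges by (21), only finitely many $v$ being not good. $\square$

**Test 2 again.** For $f_t(z)=z(z+1)/(z+t)$, $c=1$, take $\ell=T_1,\,T_0,\,T_0-T_1$ with $\ell'=T_0,\,T_1,\,T_1$. All coefficients are integers, $\mathcal R_0=1$, all the determinants are $\pm1$, and $P_0=Q_0=1$. So every prime is good. At $\tau=0$, (4) gives $H(t)\le2^{-p}\log\max(\frac1p,|t|)$ for $0<|t|<1$, so $\Phi_p(0)\le-2^{-p}\log p<0$. By Theorem B, $\mu_p\ne\lambda_p$ for every prime $p$: the pair is not adelic, as announced. From the other side, (18) gives $\Phi_p(0)\ge\lim_n2^{-n}\log|w_n|_p=-\Lambda_p$. At $\tau=1$ it gives $\Phi_p(1)\ge\lim_n2^{-n}\log|2^{2^n-1}|_p=\log|2|_p$, and at $\tau=\infty$,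 where $(P_n,Q_n)(1,0)=(0,1)$ for $n\ge1$, it gives $\Phi_p(\infty)\ge0$. With $e=2$, $d=2$ and $\hat h=1$, Theorem B yields, for every odd prime $p$,
$$2^{-p}\log p\ \le\ \sup|g_p-\log^+|\ \le\ 289\,\Lambda_p,\qquad \sum_p\Lambda_p=\sum_{m\ge1}2^{-m}\log m<\infty .$$
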